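# No non-abelian variety of lattice-ordered groups has the amalgamation property

## 1. Two copies of $\mathbb Z\,\mathrm{wr}\,\mathbb Z$ over a common subgroup

Take pairs $(a,b)$, where $b\in\mathbb Z$ and $a=(a_i)_{i\in\mathbb Z}$ is a finitely supported sequence of integers. Multiply by
$$(a,b)(a',b')=(c,b+b'),\qquad c_i=a_i+a'_{i+b}.$$
This is the wreath product $\mathbb Z\,\mathrm{wr}\,\mathbb Z$. Write $s=(0,1)$, and let $h_i=(\delta_i,0)$, where $\delta_i$ is $1$ at position $i$ and $0$ elsewhere. The $h_i$ commute. The sequence part of $s^{-1}h_i$ has value $\delta_i(j-1)$ at $j$, so $s^{-1}h_i=(\delta_{i+1},-1)$ and $s^{-1}h_is=(\delta_{i+1},0)=h_{i+1}$. Conjugation by $s$ shifts the $h_i$.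

Order the group by calling $(a,b)$ positive if $b>0$, or if $b=0$, $a\ne0$ and the value of $a$ at the largest index of its support is positive. The result is a totally ordered group, called $\mathbf W^+$. In it $h_i^n<h_{i+1}$ and $h_i^n<s$ for all $n\ge 1$.

Now let $A=\{(a,b):b\text{ even}\}$. Since $s^{-2}h_is^2=h_{i+2}$, the subgroup $A$ is generated by $s^2,h_0,h_1$. Define $\alpha:A\to\mathbf W^+$ by doubling the odd coordinates:
$$\alpha(a,b)=(a',b),\qquad a'_i=a_i\ (i\text{ even}),\quad a'_i=2a_i\ (i\text{ odd}).$$
As $b$ is even, $i$ and $i+b$ have the same parity, so $\alpha$ is a homomorphism. The number $b$ does not change, and the leading coordinate of $a$ keeps its place and its sign, so positive elements go to positive elements. Thus $A$ sits in $\mathbf W^+$ in two ways, by inclusion and by $\alpha$.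

Can the two copies of $\mathbf W^+$ be placed in one totally ordered group $D$ so that the two copies of $A$ agree? Suppose $f',g':\mathbf W^+\to D$ are embeddings with $f'(k)=g'(\alpha(k))$ for $k\in A$. Then
$$f'(s)^2=f'(s^2)=g'(\alpha(s^2))=g'(s)^2 .$$
In a totally ordered group $x<y$ implies $x^2<xy<y^2$, so square roots are unique, and $f'(s)=g'(s)=:\sigma$. Therefore
$$f'(h_1)=\sigma^{-1}f'(h_0)\sigma=\sigma^{-1}g'(h_0)\sigma=g'(h_1),$$
using $\alpha(h_0)=h_0$. But $f'(h_1)=g'(\alpha(h_1))=g'(h_1)^2$. So $g'(h_1)=e$, a contradiction. The argument also works when $D$ is only a subdirect product of totally ordered groups, since roots are then unique coordinate by coordinate.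

In words: $A$ knows $s^2$ but not $s$. It cannot see that $h_1$ is the conjugate of $h_0$ by $s$, and so it may be embedded in a way that breaks this relation. The overgroup recovers $s$ from $s^2$ and notices.

Commutative gluing looks quite different. Embed $\mathbb Z$ in $\mathbb Z$ by $1\mapsto 2$ and by $1\mapsto 3$. The maps $n\mapsto n/2$ and $n\mapsto n/3$ into $\mathbb Q$ glue the two copies: $2/2=3/3$.

Is the trouble with $\mathbf W^+$ special, or does every class of ordered groups that is defined by equations and goes beyond the commutative ones contain two members that cannot be glued? That is what these notes answer.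

## 2. Amalgamation in varieties of $\ell$-groups

**Definition ($\ell$-group).** An $\ell$-group is an algebra $(A,\wedge,\vee,\cdot,{}^{-1},e)$ such that $(A,\cdot,{}^{-1},e)$ is a group, $(A,\wedge,\vee)$ is a lattice, and the lattice order is invariant under multiplication on both sides.

The $\ell$-groups form a variety $\mathsf{LG}$, and a variety of $\ell$-groups is a subvariety of it, that is, a class of $\ell$-groups closed under products, subalgebras and homomorphic images. It is abelian if it is contained in the variety of abelian $\ell$-groups. There are only two abelian varieties: the trivial one and the variety of all abelian $\ell$-groups. A totally ordered group is an $\ell$-group with $\wedge=\min$, $\vee=\max$.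

**Definition (representable).** An $\ell$-group is representable if it is a subdirect product of totally ordered groups. For example $\mathbb Z^2$ with the coordinatewise order is representable and not totally ordered.

**Definition (amalgamation property, AP).** A variety $\mathsf V$ has the AP if for all $\mathbf A,\mathbf B,\mathbf C\in\mathsf V$ and all embeddings $f:\mathbf A\to\mathbf B$, $g:\mathbf A\to\mathbf C$ there are $\mathbf D\in\mathsf V$ and embeddings $f':\mathbf B\to\mathbf D$, $g':\mathbf C\to\mathbf D$ with $f'\circ f=g'\circ g$. The pair $f,g$ is a span, and $(\mathbf D,f',g')$ is an amalgam of it.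

The following is known. (i) The variety of abelian $\ell$-groups has the AP. (ii) (Pierce) $\mathsf{LG}$ does not have the AP. (iii) (Gurchenkov) Every variety of $\ell$-groups with the AP consists of representable $\ell$-groups; the variety of all representable $\ell$-groups does not have the AP. (iv) (Powell–Tsinakis) No variety of $\ell$-groups containing $\mathsf M^+$ or $\mathsf M^-$ has the AP. Here $\mathsf M^+$ and $\mathsf M^-$ are Medvedev's varieties, generated by $\mathbf W^+$ and by $\mathbf W^-$, where $\mathbf W^-$ is ordered like $\mathbf W^+$ but with the smallest index of the support in charge. Medvedev showed that these are representable covers of the variety of abelian $\ell$-groups. That variety has other representable covers, only partially classified, so excluding $\mathsf M^\pm$ does not settle the matter. (Section 1 works verbatim for $\mathbf W^-$, with the smallest index in place of the largest, so together with (iii) it gives (iv).)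

The problem, posed in the slides "Amalgamation in lattice-ordered groups and cancellative residuated structures", is to determine whether there is a non-abelian variety of $\ell$-groups with the AP. The answer is no.

**Theorem 1.** Every variety of $\ell$-groups with the AP is abelian. Hence, by (i), the varieties of $\ell$-groups with the AP are exactly the trivial variety and the variety of abelian $\ell$-groups.

**Theorem 2.** Let $\mathsf V$ be a non-abelian variety of representable $\ell$-groups. Then there are finitely generated totally ordered groups $A,B,C\in\mathsf V$ and embeddings $A\to B$, $A\to C$ that have no amalgam in $\mathsf V$.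

Theorem 2 and (iii) give Theorem 1. We prove Theorem 2 in contrapositive form.

**Standing assumption.** From now on $\mathsf V$ is a variety of representable $\ell$-groups such that

(AP\*) every span $A\to B$, $A\to C$ of embeddings of finitely generated totally ordered groups of $\mathsf V$ has an amalgam in $\mathsf V$.

The goal is to show that $\mathsf V$ is abelian. A chain means a totally ordered group belonging to $\mathsf V$. Four facts are used all the time.

- A subgroup of a chain is a chain: for a total order it is automatically a sublattice.
- If $K$ is a convex normal subgroup of a chain $G$, then $G/K$ is a chain, with $gK>K$ exactly when $g>e$ and $g\notin K$. Passing to $G/K$ preserves $\le$.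
- An ultraproduct of chains is a chain. It is a quotient of a product, so it lies in $\mathsf V$. By Łoś's theorem a first-order statement about elements of it holds if and only if it holds in almost all coordinates (a.e.), that is, on a set of the ultrafilter; in particular the order is total.
- A group homomorphism $\alpha$ between chains with $k>e\Rightarrow\alpha(k)>e$ is an embedding of $\ell$-groups.

Notation: $g^s=s^{-1}gs$, so $a^{gh}=(a^g)^h$; $[g,s]=g^{-1}g^s$; $|g|=\max(g,g^{-1})$. In ultraproducts over $\mathbb N$ the ultrafilter is nonprincipal and the index starts at $1$.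

## 3. Unique square roots, and why the Heisenberg group escapes

Section 1 in general form reads as follows.

**Lemma 3 (rigidity).** Let $G,G'$ be chains, $s,h\in G$, and let $H\le G$ contain $s^2,h,h^s$. Let $\alpha:H\to G'$ be an embedding of ordered groups and $s'\in G'$ with $\alpha(s^2)=s'^2$. Then $\alpha(h^s)=\alpha(h)^{s'}$.

*Proof.* Replace $H$ by $\langle s^2,h,h^s\rangle$, $G$ by $\langle s,h\rangle$ and $G'$ by $\langle\alpha(H),s'\rangle$. All three are now finitely generated, so (AP\*) gives $D\in\mathsf V$ and embeddings $f':G\to D$, $g':G'\to D$ with $f'|_H=g'\alpha$. Put $\sigma=f'(s)$ and $\tau=g'(s')$. Then $\sigma^2=f'(s^2)=g'\alpha(s^2)=\tau^2$. Square roots are unique in totally ordered groups, hence in the representable $\ell$-group $D$, so $\sigma=\tau$. Now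
$$g'\alpha(h^s)=f'(h^s)=f'(h)^\sigma=(g'\alpha(h))^\tau=g'(\alpha(h)^{s'}),$$
and $g'$ is injective. $\square$

So here is the natural attack. Suppose some chain is not abelian, pick $s,h$ that do not commute, and look for an embedding $\alpha$ of $H=\langle s^2,h,h^s\rangle$ that fixes $s^2$ and $h$ but moves $h^s$. Lemma 3 with $s'=s$ is then violated.

The attack stops at the first non-commutative group one would test. The Heisenberg group consists of the elements $y^bx^az^c$ with $z$ central and $x^y=xz$, so that
$$y^bx^az^c\cdot y^{b'}x^{a'}z^{c'}=y^{b+b'}x^{a+a'}z^{c+c'+ab'}.$$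
Declare $y^bx^az^c$ positive if the first nonzero number among $b,a,c$ is positive. Positive elements are closed under products. Conjugation does not change $b$ and $a$, and it does not change $c$ when $b=a=0$. So this is a totally ordered group. Take $h=x$, $s=y$. Then $H=\langle y^2,x,xz\rangle$ contains $z$, and $[x,y^2]=z^2$. If $\alpha$ fixes $x$ and $y^2$, then $\alpha(z)^2=\alpha(z^2)=z^2$, so $\alpha(z)=z$ by uniqueness of roots, and $\alpha(h^s)=\alpha(xz)=xz=h^s$. The relations inside $H$ leave no room for $\alpha$.

At the opposite extreme, if $s,h$ generate a free group then $s^2,h,h^s$ will turn out to be free generators of $H$, and $\alpha$ may send $h^s$ anywhere, provided that order is preserved. The plan is to use amalgamation itself to manufacture room. From a Heisenberg-like chain we shall glue together a chain with enough freeness (Section 6). From a chain of a quite different kind, where conjugation changes orders of magnitude, we shall build a free group (Section 9).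

## 4. Orders of magnitude

**Definition (classes).** In a totally ordered group write $a\ll b$ if $|a|^n<|b|$ for all $n\ge1$. For $a,b\ne e$ write $a\sim b$ if neither $a\ll b$ nor $b\ll a$, that is, if $|a|\le|b|^m$ and $|b|\le|a|^n$ for some $m,n$.

This is an equivalence relation on the nonidentity elements. The classes $[a]$ are totally ordered by $[a]<[b]\iff a\ll b$. This is well defined: if $|a'|\le|a|^m$, $|b|\le|b'|^k$ and $a\ll b$, then $|a'|^{nk}\le|a|^{mnk}<|b|\le|b'|^k$, so $|a'|^n<|b'|$. The group acts on the classes by $[a]^g=[a^g]$, preserving their order. We say that $g$ *fixes* or *moves* $[a]$. If $g$ moves $[a]$, then $a\ll a^g$ or $a\ll a^{g^{-1}}$. A finite orbit is a single point, because an order-preserving permutation of a finite totally ordered set is the identity.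

For example, in $\mathbf W^+$ the classes are $[s]$ and the $[h_i]$. An element $(a,b)$ with $b\neq0$ has class $[s]$, and $(a,0)$ with largest support index $k$ has class $[h_k]$. The element $s$ fixes $[s]$ and moves each $[h_i]$ to $[h_{i+1}]$. In the Heisenberg group above there are three classes $[z]<[x]<[y]$, and no element moves any of them. These are the two kinds of behavior we must exclude.

For $a\ne e$ put
$$C_a=\{g:g=e\text{ or }[g]\le[a]\},\qquad C_a^-=\{g:g\ll a\}.$$
In $\mathbf W^+$, $C_{h_k}$ consists of the $(a,0)$ with support in $(-\infty,k]$, and $C_{h_k}^-$ of those with support in $(-\infty,k-1]$.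

**Lemma 4.** Let $a\ne e$ in a totally ordered group $G$.

1. $C_a$ and $C_a^-$ are convex subgroups, and they depend only on $[a]$.
2. $C_a^-$ is the largest proper convex subgroup of $C_a$. It is normal in $C_a$, and $C_a/C_a^-$ is isomorphic to an ordered subgroup of $\mathbb R$.
3. Every element of $C_a$ fixes $[a]$.
4. If $p_1,\dots,p_r\ne e$ ($r\ge1$) have pairwise distinct classes, then $p_1\cdots p_r\ne e$, and the class of the product is the largest of the $[p_k]$.
5. If $h\ll h^s$, then $h^{s^i}\ll s$ for all $i\in\mathbb Z$.

*Proof.* (1) We have $g\in C_a$ exactly when $|g|\le|a|^n$ for some $n$. If $|g|,|h|\le c$, then $c^{-2}\le gh\le c^2$, so $|gh|\le c^2$. With $c=|a|^n$ this shows that $C_a$ is closed under products. With $c=\max(|g|,|h|)$, and since $c\ll a$ gives $c^2\ll a$, it shows the same for $C_a^-$. Inverses, convexity and dependence on $[a]$ alone are clear.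

(2) Let $K$ be a convex subgroup of $C_a$ not contained in $C_a^-$. It contains some $g$ with $|a|\le|g|^n$, so $a\in K$ and $K=C_a$. Thus $C_a^-$ is the largest proper convex subgroup of $C_a$. Conjugation by elements of $C_a$ permutes the proper convex subgroups, so it preserves the largest one. The quotient has no proper nontrivial convex subgroup, so it is archimedean, and Hölder's theorem embeds it in $\mathbb R$.

(3) For $g\in C_a$, $a^g\equiv a$ modulo $C_a^-$, as the quotient is abelian. So $a^g\in C_a\setminus C_a^-$, that is, $a^g\sim a$.

(4) Let $p_k$ have the largest class and put $a=p_k$. All other factors lie in $C_a^-$, so the product is $\equiv p_k\not\equiv e$ modulo $C_a^-$.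

(5) As $s$ moves $[h]$, (3) gives $s\notin C_h$, so $h\ll s$. Conjugate by $s^i$. $\square$

One remark on ultraproducts is needed at once.

(T1) *If $z=(z_i)$, $w=(w_i)$ are elements of an ultraproduct of chains and $z_i\ll w_i$ a.e., then $z\ll w$.* For each $n$ we have $|z_i|^n<|w_i|$ a.e., hence $|z|^n<|w|$.

## 5. Conjugation does not rescale a class

Consider $\mathbb Z[\tfrac12]$ extended by an element $s$ that acts as multiplication by $2$, with the powers of $s$ dominant in the order, and let $h$ be the number $1$. Then $h^s=h^2$. A direct use of Lemma 3 fails here: an embedding that fixes $h$ fixes $h^s=h^2$. But passing to large powers of $s$ in an ultrapower turns "twice as large" into "infinitely larger", and then Section 1 applies.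

**Lemma 5.** No chain contains $h>e$ and $s$ such that the $h^{s^i}$ ($i\in\mathbb Z$) commute pairwise and $h^s\ge h^2$.

*Proof.* Suppose some chain does.

**Step 1: make the expansion infinite.** By induction $h^{s^n}\ge h^{2^n}$ for $n\ge 1$, since
$$h^{s^{n+1}}\ge(h^{2^n})^s=(h^s)^{2^n}\ge h^{2^{n+1}}.$$
In an ultrapower over $\mathbb N$ replace $s$ by $(s^n)_n$ and keep $h$. The conjugates of $h$ by powers of the new $s$ still commute, because they do so in each coordinate. For each $k$ we have $h^k<h^{2^n}\le h^{s^n}$ for all large $n$. So we may assume $h\ll h^s$.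

**Step 2: find the structure of Section 1.** This step describes the group on which $\alpha$ will be defined. Put $h_i=h^{s^i}$, so $h_i\ll h_{i+1}$, and $M=\langle h_i:i\in\mathbb Z\rangle$, an abelian group. Modulo $C_{h_k}^-$, a product $\prod h_i^{c_i}$ with largest nonzero exponent index $k$ is $h_k^{c_k}$. So its sign is the sign of $c_k$, and $M$ is free abelian on the $h_i$. By Lemma 4(5), $M\subseteq C_s^-$. For $k\ne0$, $s^{2k}\notin C_s^-$. So $K=\langle s^2\rangle M=M\rtimes\langle s^2\rangle$, and for $m\in M$ and $k\ne0$ the sign of $ms^{2k}$ is that of $s^{2k}$.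

**Step 3: break the relation $h_1=h_0^s$.** Let $\alpha:K\to K$ fix $s^2$ and all $h_i$ with $i$ even, and send $h_i\mapsto h_i^2$ for $i$ odd. On $M$ this commutes with conjugation by $s^2$, which maps $h_i$ to $h_{i+2}$, so $\alpha$ is a well-defined homomorphism. By Step 2 it preserves strict positivity: for $k\ne0$ both $ms^{2k}$ and $\alpha(m)s^{2k}$ have the sign of $s^{2k}$, and on $M$ the leading exponent keeps its index and sign. Lemma 3 with $s'=s$ gives $\alpha(h^s)=\alpha(h)^s$, that is, $(h^s)^2=h^s$, a contradiction. $\square$

**Lemma 6.** In a chain, let $s$ fix $[b]$, $b\neq e$. Then $c^{-1}c^s\in C_b^-$ for all $c\in C_b$. In particular $|b|^s\le|b|^2$ and $|b|\le(|b|^s)^2$.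

*Proof.* As $C_b$ and $C_b^-$ depend only on $[b]$, $s$ normalizes both, and $C_b^-$ is normal in $\langle C_b,s\rangle$. In the quotient chain, $s$ induces an order automorphism $\omega$ of $X=C_b/C_b^-\le\mathbb R$. For positive $a,b'\in X$ and positive integers $m,n$, we have $ma\le nb'$ if and only if $m\,\omega(a)\le n\,\omega(b')$. So $a/b'$ and $\omega(a)/\omega(b')$ have the same rational upper bounds $n/m$, and they are equal. Hence $\omega$ is multiplication by some $\lambda>0$. If $\lambda\ne1$, choose $k\in\mathbb Z$ with $\lambda^k\ge2$. Then the images of $|b|$ and $s^k$ in the quotient contradict Lemma 5: the conjugates all lie in the abelian group $X$. So $\lambda=1$, which is the first assertion. Modulo $C_b^-$ we then have $|b|^s\equiv|b|>e$, so both inequalities hold strictly modulo $C_b^-$, hence hold. $\square$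

The inequalities give bounds that do not depend on $b$ and $s$. This makes "fixing a class" survive in ultraproducts. For elements $z=(z_i)$, $g=(g_i)$ of an ultraproduct of chains, with $z_i\ne e$ a.e.:

(T2) *If $g_i$ fixes $[z_i]$ a.e., then $g$ fixes $[z]$.* By Lemma 6, $|z_i|^{g_i}\le|z_i|^2$ and $|z_i|\le(|z_i|^{g_i})^2$ a.e., so the same holds for $z,g$.

(T3) *If $g_i$ moves $[z_i]$ a.e., then $g$ moves $[z]$.* One of $z_i\ll z_i^{g_i}$, $z_i\ll z_i^{g_i^{-1}}$ holds a.e.; use (T1).

## 6. Gluing transvections: nilpotent class 2 is impossible

We now face the Heisenberg obstruction. If $h^d=hz$ with $z$ central, additively the operator $t$ of conjugation by $d$ satisfies $(t-1)^2h=0$, so $h-2h^d+h^{d^2}=0$. A homomorphism that counts odd exponents would have to send this to $-2$ and to $0$. A longer relation $(t-1)^Nh=0$ causes the same trouble, since the odd coefficients of $(t-1)^N$ sum to $-(-2)^N/2\neq0$. But if $h$ satisfies no such relation at all, the parity trick becomes available. Amalgamation lets us lengthen the relation: conjugators found in different chains can be brought into one chain and multiplied.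

**Lemma 7.** Let $A,B,C$ be finitely generated chains, $A\le B$, and $g:A\to C$ an embedding. There are a chain $D$, an embedding $p:B\to D$ and an $\ell$-homomorphism $q:C\to D$ with $p|_A=qg$.

*Proof.* If $B$ is trivial, take $D$ trivial. Otherwise (AP\*) gives an amalgam $f':B\to D_0$, $g':C\to D_0$ in $\mathsf V$. The representable $\ell$-group $D_0$ is a subdirect product of totally ordered groups $D_i$ ($i\in I$), with projections $\pi_i$; these are quotients of $D_0$, hence chains. For $e<b\in B$ let $I_b=\{i:\pi_if'(b)\ne e\}$. It is nonempty as $f'$ is injective. If $e<b\le b'$, then $e\le\pi_if'(b)\le\pi_if'(b')$, so $I_b\subseteq I_{b'}$. The sets $I_b$ are thus nonempty and nested, and some ultrafilter $\mathcal U$ on $I$ contains all of them. Let $D=\prod D_i/\mathcal U$ with the maps $p,q$ induced by $f',g'$. Then $p|_A=qg$. For $e\ne b\in B$, $\pi_if'(|b|)\ne e$ for all $i\in I_{|b|}\in\mathcal U$, so $p(b)\ne e$. $\square$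

Let $L_N=\mathbb Z^N$ be lexicographically ordered, with basis $e_1\gg e_2\gg\dots\gg e_N>0$. Let $U_N$ be the group of automorphisms $\theta$ of $L_N$ with $\theta(e_i)\in e_i+\langle e_{i+1},\dots,e_N\rangle$ for all $i$; these preserve the order.

**Definition ($Y_N$).** $Y_N$ is the set of $\theta\in U_N$ for which there are a chain $D$, an order embedding $\iota:L_N\to D$ and $d\in D$ with $\iota(v)^d=\iota(\theta v)$ for all $v\in L_N$.

For example, if the Heisenberg group of Section 3 were a chain, then $\iota(e_1)=x$, $\iota(e_2)=z$, $d=y$ would show that $e_1\mapsto e_1+e_2$, $e_2\mapsto e_2$ lies in $Y_2$.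

**Lemma 8.**

1. If nonempty, $Y_N$ is a normal subgroup of $U_N$.
2. If $\theta\in Y_N$ maps the span of $\{e_i:i\in S\}$ into itself, then its restriction, after order-preserving renaming of these $e_i$, lies in $Y_{|S|}$.

*Proof.* (1) For inverses use $d^{-1}$: from $\iota(v)^d=\iota(\theta v)$ we get $\iota(w)^{d^{-1}}=\iota(\theta^{-1}w)$. For conjugates let $\beta\in U_N$ and replace $\iota$ by the order embedding $\iota\beta$: $(\iota\beta v)^d=\iota(\theta\beta v)=(\iota\beta)(\beta^{-1}\theta\beta v)$.

For products let $(D_i,\iota_i,d_i)$ be given for $\theta_i$, $i=1,2$, where we may take $D_i=\langle\iota_i(L_N),d_i\rangle$, which is finitely generated. Apply Lemma 7 with $\iota_1(L_N)\le D_1$ and the embedding $\iota_2\iota_1^{-1}$ into $D_2$. We get a chain $D$, an embedding $p:D_1\to D$ and a homomorphism $q:D_2\to D$ with $\iota:=p\iota_1=q\iota_2$. This $\iota$ is an embedding because $p$ and $\iota_1$ are. For $d=p(d_1)q(d_2)$,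
$$\iota(v)^d=(p\iota_1(\theta_1v))^{q(d_2)}=(q\iota_2(\theta_1v))^{q(d_2)}=q\iota_2(\theta_2\theta_1v)=\iota(\theta_2\theta_1v).$$

(2) For $i\in S$, $\theta(e_i)-e_i$ lies in the span of the $e_j$ with $j\in S$, $j>i$, so the restriction is again unitriangular. Restrict $\iota$ and keep $D,d$. $\square$

**Lemma 9.** No chain is nilpotent of class exactly 2.

*Proof.* Suppose $G$ is such a chain.

**Step 1: find a Heisenberg pair.** Choose $x,y\in G$ with $z=[x,y]\ne e$. Then $z$ is central and $x^y=xz$. Replacing $x$ or $y$ by its inverse replaces $z$ by $z^{-1}$. So we may first make $x>e$, then make $z>e$ by changing $y$. For all $n\in\mathbb Z$, $xz^n=x^{y^n}>e$, so $z\ll x$.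

**Step 2: many independent copies, moved by one element.** Fix $m$. This step puts one explicit element in $Y_{2m}$. In an ultrapower of $G$ over $\mathbb N$ let
$$a_i=(x^{n^{m-i}})_n,\qquad b_i=(z^{n^{m-i}})_n\qquad(1\le i\le m).$$
These commute and are $>e$. For each $k$, $kn^{m-i-1}<n^{m-i}$ once $n>k$, so $a_i\gg a_{i+1}$ and $b_i\gg b_{i+1}$. As $z\ll x$, also $a_m\gg b_1$. Hence $a_1\gg\dots\gg a_m\gg b_1\gg\dots\gg b_m$. Moreover $a_i^y=a_ib_i$ and $b_i^y=b_i$. Sending $e_i\mapsto a_i$, $e_{m+i}\mapsto b_i$ is an order embedding of $L_{2m}$, since the sign of a product is decided by its element of largest class. So $\theta_0=1+E\in Y_{2m}$, where $Ee_i=e_{m+i}$ and $Ee_{m+i}=0$ for $i\le m$.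

**Step 3: isolate single transvections.** The aim is to change one basis vector only. For $j<k\le m$ let $\beta=1+B\in U_{2m}$, where $Be_j=e_k$ and $B=0$ on the other basis vectors. Then $B^2=0$, $BE=0$, $E^2=0$, and $EB$ sends $e_j$ to $e_{m+k}$ and the other basis vectors to $0$. So
$$\beta^{-1}\theta_0\beta\,\theta_0^{-1}=(1-B)(1+E)(1+B)(1-E)=(1+E+EB)(1-E)=1+EB,$$
and $1+EB\in Y_{2m}$ by Lemma 8(1). (For $m=2$, $j=1$, $k=2$, follow $e_1$ through the four maps: $e_1-e_3$, then $e_1+e_2-e_3$, then $e_1+e_2+e_4$, then $e_1+e_4$.)

Let $P\ge2$ and $1\le i<P$. Take $m=P$, $j=i$, $k=i+1$ and restrict to the span of the $P$ vectors $e_1,\dots,e_i,e_{m+i+1},\dots,e_{m+P}$. The map $1+EB$ sends $e_i$ to $e_i+e_{m+i+1}$ and fixes the others. By Lemma 8(2), $\tau_i\in Y_P$, where $\tau_i(e_i)=e_i+e_{i+1}$ and $\tau_i$ fixes the other $e_l$.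

**Step 4: multiply them to one long block.** Take $P=N+1$ with $N\ge2$. By Lemma 8(1) the composition $\tau_1\tau_2\cdots\tau_{N-1}$ ($\tau_{N-1}$ applied first) lies in $Y_{N+1}$. It sends $e_i\mapsto e_i+e_{i+1}$ for $i<N$: the $\tau_l$ with $l>i$ fix $e_i$, then $\tau_i$ gives $e_i+e_{i+1}$, which is fixed by the $\tau_l$ with $l<i$. It fixes $e_N$ and $e_{N+1}$. So for each $N\ge2$ there is a chain with commuting positive elements $h_1\gg\dots\gg h_N\gg z$ and an element $d$ such that $h_i^d=h_ih_{i+1}$ for $i<N$, $h_N^d=h_N$ and $z^d=z$.

**Step 5: let the block become infinite.** An ultraproduct over $N$ gives a chain $D$ with commuting positive elements $h_i$ ($i\ge1$), $z$ and an element $d$ satisfying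
$$h_1\gg h_2\gg\cdots,\qquad h_i\gg z,\qquad h_i^d=h_ih_{i+1},\qquad z^d=z. \tag{1}$$
Let $h=h_1$, $M=\langle h_l:l\ge1\rangle$ and $\hat M=\langle h^{d^i}:i\in\mathbb Z\rangle$. We claim:

(a) *$\hat M$ is free abelian on the $h^{d^i}$, it commutes with $z$, and $z\ll m$ for all $e\ne m\in\hat M$.*

By (1), $h^{d^i}\in M$ for $i\ge0$. Finitely many of the $h^{d^i}$ can be moved into $M$ by conjugating with a power of $d$. As $M$ is abelian and commutes with $z=z^d$, the group $\hat M$ is abelian and commutes with $z$. Now let $m=\prod(h^{d^i})^{c_i}$ with not all $c_i$ zero. A conjugate of $m$ by a power of $d$ involves only indices $i\ge0$, so assume this. Let $t$ be conjugation by $d$ on $M$, written additively: $(t-1)h_l=h_{l+1}$. Rewrite the nonzero polynomial $\sum c_it^i$ as $\sum_la_l(t-1)^l$, with not all $a_l$ zero. Then $m=\prod_lh_{1+l}^{a_l}$. Its class is that of $h_{1+l}$ for the least $l$ with $a_l\ne0$, so $m\ne e$ and $m\gg z$. Conjugating back and using $z^d=z$, we get (a).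

**Step 6: the same for the whole group generated by $d$ and $h$.** Let $F=\langle d,h\rangle=\hat M\langle d\rangle$. The element $z$ is central in $\langle F,z\rangle$. We claim:

(b) *$z\ll g$ for all $e\neq g\in F$, and $d^km\ne e$ for all $k\ne0$, $m\in\hat M$.*

Let $g=d^km$. If $k=0$, use (a). Let $k\ne0$ and suppose $|g|\le z^n$ for some $n$; this includes the case $g=e$. As $z^h=z$, also $z^{-n}\le g^h\le z^n$, so $g^{-1}g^h\in C_z$. But
$$g^{-1}g^h=g^{-1}h^{-1}gh=(h^{-1})^gh=(h^{d^k})^{-1}h,$$
because $m$ commutes with $h^{d^k}$. This is a nontrivial element of $\hat M$, contradicting (a).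

**Step 7: apply rigidity.** By (b), $K=\langle d^2\rangle\hat M=\hat M\rtimes\langle d^2\rangle$. The map
$$\varphi\Big(\prod(h^{d^i})^{c_i}\cdot d^{2k}\Big)=\sum_{i\text{ odd}}c_i$$
is a homomorphism $K\to\mathbb Z$, because conjugation by $d^2$ preserves the parity of $i$. Put $\alpha(k)=kz^{\varphi(k)}$ for $k\in K$. It is a homomorphism as $z$ is central, and if $k>e$ then $z\ll k$, so $\alpha(k)>e$. Also $\alpha(d^2)=d^2$ and $\alpha(h)=h$. Lemma 3 with $s=s'=d$ gives $\alpha(h^d)=\alpha(h)^d$, that is, $h^dz=h^d$, a contradiction. $\square$

**Lemma 10.** If every element of a chain $E$ fixes every class of $E$, then $E$ is abelian.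

*Proof.* Otherwise let $c=[s,h]\ne e$ with $s,h\in E$. All of $E$ fixes $[c]$, so $C_c^-$ is normal in $E$, and by Lemma 6 the image of $c$ in $E/C_c^-$ is central; it is nontrivial. So the images of $s,h$ do not commute and their commutator is central. They generate a chain that is nilpotent of class exactly 2, contradicting Lemma 9. $\square$

It remains to show that no class is ever moved.

## 7. Infinitesimals and their stabilizers

**Definition (infinitesimal).** Let $G\le G^*$ be chains. An element $z\in G^*$ is infinitesimal over $G$ if $e\ne z\ll g$ for all $e\neq g\in G$.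

Two tests (setting aside membership in $\mathsf V$). Over $\mathbf W^+$, the element $(h_{-n})_n$ of an ultrapower over $\mathbb N$ is infinitesimal: an element $(a,b)$ with $b\ne0$ satisfies $h_{-n}\ll(a,b)$ for all $n$, and $(a,0)$ with largest support index $k$ satisfies it once $-n<k$. No ultrapower of $\mathbb Z$ contains an infinitesimal over $\mathbb Z$: by Łoś's theorem, $1$ is the least positive element there.

In general, infinitesimals exist as soon as arbitrarily small elements do.

**Lemma 11.** Let $G$ be a nontrivial chain, and for each $i\in I:=G\setminus\{e\}$ let $z_i\in G$ with $e\ne z_i\ll i$. Put $J_g=\{i\in I:|i|\le|g|\}$ for $g\in I$. There is an ultrafilter on $I$ that contains all $J_g$, and for each such ultrafilter $z=(z_i)$ is infinitesimal over $G$ in the ultrapower $G^*$ (which contains $G$ diagonally).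

*Proof.* The sets $J_g$ are nonempty, as $g\in J_g$, and nested; so such an ultrafilter exists. For $i\in J_g$ we have $z_i\ll i$ and $|i|\le|g|$, so $z_i\ll g$. Hence $z\ll g$ by (T1). $\square$

**Lemma 12.** Let $E$ be a chain such that $E\times\mathbb Z$, ordered lexicographically with $E$ dominant, belongs to $\mathsf V$. Then $E$ is abelian.

The proof glues $E\times\mathbb Z$ to itself with a twist by the central factor. The two copies of a conjugator then differ by an element that makes a Heisenberg pair.

*Proof.* Suppose $E$ is not abelian.

**Step 1: set up the twist.** By Lemma 10 some element moves some class. Passing to an absolute value and perhaps an inverse, we get $x>e$ and $s$ in $E$ with $x\ll x^s$. Replace $E$ by $\langle x,s\rangle$. Let $H=\langle x,x^s\rangle\subseteq C_{x^s}$. As $x\in C_{x^s}^-$, the group $H/(H\cap C_{x^s}^-)$ is generated by the image of $x^s$, which is a nonidentity element of an ordered group; so it is infinite cyclic. Hence there is a homomorphism $\varphi:H\to\mathbb Z$ with $\varphi(x)=0$ and $\varphi(x^s)=1$. Let $B=E\times\mathbb Z$, $z=(e,1)$, $A=H\times\mathbb Z\le B$ and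
$$\alpha:A\to B,\qquad\alpha(k,n)=(k,n+\varphi(k)).$$
This is a homomorphism. It preserves strict positivity: if $k>e$ this is decided by $k$, and if $k=e$ nothing changes.

**Step 2: glue and compare the conjugators.** $A$ and $B$ are finitely generated, so Lemma 7 gives a chain $D$, an embedding $p:B\to D$ and a homomorphism $q:B\to D$ with $p|_A=q\alpha$. Identify $E$ with $E\times\{0\}$. Put $\zeta=p(z)=q\alpha(z)=q(z)$; then $\zeta\ne e$, and $\zeta$ commutes with $p(E)$ and with $q(E)$. Put $\xi=p(x)=q\alpha(x)=q(x)$, $\sigma=p(s)$, $\tau=q(s)$. Then
$$\xi^\sigma=p(x^s)=q\alpha(x^s)=q(x^s)\zeta=\xi^\tau\zeta .$$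
For $\rho=\sigma\tau^{-1}$ we get $\xi^\rho=(\xi^\tau\zeta)^{\tau^{-1}}=\xi\zeta$. So $[\xi,\rho]=\zeta\ne e$, and $\zeta$ is central in $\langle\xi,\rho\rangle$. This chain is nilpotent of class exactly 2, contradicting Lemma 9. $\square$

**Lemma 13.** Let $G\le G^*$ be chains and $z\in G^*$ infinitesimal over $G$. Then $T=\{g\in G:g\text{ fixes }[z]\}$ is abelian.

*Proof.* We may assume $z>e$. Let $S$ be the stabilizer of $[z]$ in $G^*$. It contains $C_z$ by Lemma 4(3), and $C_z^-$ is a convex normal subgroup of $S$. By Lemma 6 the image $\bar z$ of $z$ in the chain $S/C_z^-$ is central, and $\bar z>e$. For $e<t\in T$ and every $n$ we have $t>z^{n+1}$, so $\bar t\ge\bar z^{n+1}>\bar z^n$. Therefore $T$ maps injectively, its image meets $\langle\bar z\rangle$ trivially, and the sign of $\bar t\bar z^n$ is that of $t$ when $t\ne e$. So the image of $T\langle z\rangle$ in $S/C_z^-$ is isomorphic to $T\times\mathbb Z$, ordered lexicographically with $T$ dominant. Lemma 12 applies. $\square$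

## 8. Free groups of rank 2 do not occur

**Lemma 14.** No chain contains a free group of rank 2.

*Proof.* Let $G$ be a chain that is free on $s,h$.

**Step 1: find an infinitesimal over $G$.** If $G$ had a least class $[c]$, that class would be fixed by $G$ and $C_c^-$ would be trivial. Then $c\neq e$ would be central by Lemma 6, which is impossible in a free group of rank 2. So there is no least class, and Lemma 11 gives an ultrapower $G^*$ with some $\varepsilon$ infinitesimal over $G$. Let $I=\{g\in G^*:g\ll f\text{ for all }f\in G\setminus\{e\}\}$. As in Lemma 4(1), it is a convex subgroup. It is normalized by $G$, because conjugation by an element of $G$ permutes $G\setminus\{e\}$.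

**Step 2: perturb $h^s$.** For this we need free generators of the group on which $\alpha$ is defined. Let $H$ be the kernel of the homomorphism $G\to\mathbb Z/2$ with $s\mapsto1$, $h\mapsto0$. By the Reidemeister–Schreier description with transversal $\{e,s\}$, $H$ is free on $s^2$, $h$, $shs^{-1}$. As $h^s=(shs^{-1})^{s^2}$, it is also free on $s^2,h,h^s$. So there is a homomorphism $\alpha:H\to G^*$ with
$$s^2\mapsto s^2,\qquad h\mapsto h,\qquad h^s\mapsto h^s\varepsilon .$$
In the group $GI$, where $I$ is normal, $\alpha(k)\equiv k$ modulo $I$ for the generators, hence $\alpha(k)\in kI$ for all $k\in H$. If $k>e$, every element of $I$ is $\ll k$, so $\alpha(k)>e$. Lemma 3 with $G'=G^*$, $s'=s$ gives $h^s\varepsilon=h^s$, a contradiction. $\square$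

## 9. A moved class produces a free group

Now let $x\ll x^y$ in some chain. We want to build, in ultrapowers, pairs of elements that satisfy fewer and fewer short relations. Suppose a word $u$ vanishes at a pair $f$. Multiply one coordinate of $f$ by an infinitesimal $\varepsilon$. For instance, if $u=a^{-1}b^{-1}ab$ vanishes at $(a,b)$, then replacing $a$ by $a\varepsilon$ gives
$$\varepsilon^{-1}a^{-1}b^{-1}a\varepsilon b=u\cdot(\varepsilon^{-1})^{a^{-1}b^{-1}ab}\cdot\varepsilon^{b}=(\varepsilon^{-1})^{g'b}\,\varepsilon^{b},\qquad g'=a^{-1}b^{-1}a .$$
If $g'$ moves $[\varepsilon]$, the two factors have different classes and the word no longer vanishes. In general there are several such $g'$, all of which should move $[\varepsilon]$ at once. The danger is that each small class is fixed by at least one of them. The next lemma, the hardest point of the proof, excludes this.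

**Definition (good pair).** $(G,N)$ is good if $G$ is a chain, $N\ne1$ is a convex normal subgroup of $G$, and for every $e\ne g\in N$ some element of $G$ moves $[g]$.

To picture this, set aside membership in $\mathsf V$: in $\mathbf W^+$ the subgroup $N=\{(a,0)\}$ is convex and normal, and $s$ moves the class of each of its nonidentity elements.

**Lemma 15.** Let $(G,N)$ be good.

1. For every $i\in G\setminus\{e\}$ there is $e\ne z_i\in N$ with $z_i\ll i$.
2. Every ultrapower $(G^*,N^*)$ is good.

*Proof.* (1) Conjugation permutes the classes of elements of $N$, preserving order, so a least one among them would be fixed by $G$; hence there is none. This settles the case $i\in N$. If $i\notin N$, every element of the convex subgroup $N$ is $\ll i$, so any $e\ne z_i\in N$ will do.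

(2) $N^*\ne1$ is a convex normal subgroup. Let $e\ne g=(g_i)\in N^*$. For almost all $i$ we have $e\ne g_i\in N$, and there is $y_i\in G$ with $g_i\ll g_i^{y_i}$ (a mover or its inverse). By (T1), $g\ll g^y$ for $y=(y_i)$. $\square$

Two classical theorems are used next. Van der Waerden's theorem: if the natural numbers are colored with finitely many colors, there are monochromatic arithmetic progressions of every finite length. B. H. Neumann's theorem (J. London Math. Soc. 29 (1954)): if a group is a union of finitely many subgroups, at least one of them has finite index.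

**Lemma 16.** Let $(G,N)$ be good and $g_1,\dots,g_m\in N\setminus\{e\}$ ($m\ge0$). There are an ultrapower $G^*$ of $G$ and $z\in N^*$ infinitesimal over $G$ such that no $g_l$ fixes $[z]$.

*Proof.* **Step 1: the case where common movers are available.** Suppose that for every $i\in G\setminus\{e\}$ there is $e\ne z_i\in N$ with $z_i\ll i$ such that $[z_i]$ is moved by all $g_l$. For $m=0$ this holds by Lemma 15(1). Then $z=(z_i)$ from Lemma 11 is infinitesimal, lies in $N^*$, and all $g_l$ move $[z]$ by (T3).

In the other case there is $\delta\in G\setminus\{e\}$ such that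

(2) for every $e\ne w\in N$ with $w\ll\delta$, some $g_l$ fixes $[w]$,

and $m\ge1$. The rest of the proof shows that this is impossible.

**Step 2: conjugates of the $g_l$ fall into an abelian group.** Take any $z_i\in N$ with $e\neq z_i\ll i$ (Lemma 15(1)) and the infinitesimal $z=(z_i)$ of Lemma 11. Let $f\in G$. For $i\in J_{\delta^f}$ we have $z_i\ll\delta^f$, so $z_i^{f^{-1}}\ll\delta$, and by (2) some $g_l$ fixes $[z_i^{f^{-1}}]$. There are finitely many $l$, so one and the same $l=l(f)$ works for almost all $i$. By (T2), $g_l$ fixes $[z^{f^{-1}}]$; conjugating by $f$, $g_l^f$ fixes $[z]$. So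
$$g_{l(f)}^f\in T:=\{g\in G:g\text{ fixes }[z]\}\quad\text{for all }f\in G, \tag{3}$$
and $T$ is abelian by Lemma 13.

**Step 3: every $y\in G$ fixes one of the classes $[g_l]$.** Let $y\in G$. Color $k\ge0$ with the color $l(y^k)$. For each $L\ge1$ there is a monochromatic progression of length $L+1$; some color occurs for infinitely many $L$, and long progressions contain shorter ones. So there is one $l$ such that for each $L\ge1$ there are $k_L\ge0$, $d_L\ge1$ with $l(y^{k_L+jd_L})=l$ for $0\le j\le L$. Put
$$u_L=|g_l|^{y^{k_L}},\qquad s_L=y^{d_L}.$$
By (3), the elements $u_L^{s_L^j}=|g_l|^{y^{k_L+jd_L}}$ ($0\le j\le L$) lie in $T$, so they commute.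

Suppose $y$ moves $[g_l]$. If $g_l\ll g_l^y$, then $g_l\ll g_l^{y^{d_L}}$, and conjugating by $y^{k_L}$ gives $u_L\ll u_L^{s_L}$, for all $L$. Otherwise $g_l\ll g_l^{y^{-1}}$, and in the same way $u_L\ll u_L^{s_L^{-1}}$ for all $L$. In an ultrapower over $L$ consider $u=(u_L)>e$ and $s=(s_L)$. For fixed $j,j'\ge0$, $u^{s^j}$ and $u^{s^{j'}}$ commute, since they do so in all coordinates $L\ge\max(j,j')$. By conjugation the $u^{s^j}$ with $j\in\mathbb Z$ commute pairwise. By (T1), $u\ll u^s$ or $u\ll u^{s^{-1}}$. So $u$ together with $s$ or $s^{-1}$ contradicts Lemma 5. Hence $y$ fixes $[g_l]$.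

**Step 4: one class is fixed by all of $G$.** Let $\mathrm{Stab}([g_l])$ denote the stabilizer of $[g_l]$ in $G$. By Step 3, $G=\bigcup_l\mathrm{Stab}([g_l])$. By Neumann's theorem some $\mathrm{Stab}([g_l])$ has finite index in $G$, so the orbit of $[g_l]$ is finite, hence a single point. So $G$ fixes $[g_l]$ with $e\ne g_l\in N$, contradicting goodness. $\square$

**Lemma 17.** In a chain, every element fixes every class.

*Proof.* Otherwise there are $x>e$ and $y$ in a chain with $x\ll x^y$.

**Step 1: reach a good pair.** Let $F=\langle x,y\rangle$, and let $Q$ be the union of all convex normal subgroups of $F$ not containing $x$. Convex subgroups are linearly ordered by inclusion, so $Q$ is a convex normal subgroup, and $x\notin Q$. In $F/Q$ we still have $\bar x\ll\bar x^y$, since $\bar x^n<\bar x^{n+1}\le\bar x^y$ for all $n$. A nontrivial convex normal subgroup of $F/Q$ has a preimage strictly larger than $Q$, so it contains $\bar x$. Replace $F$ by $F/Q$: now every nontrivial convex normal subgroup of $F$ contains $x$. Let $N$ be the least convex normal subgroup containing $x$.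

We check that $(F,N)$ is good. Suppose $F$ fixes $[g]$ for some $e\ne g\in N$. Then $C_g$ and $C_g^-$ are convex and normal in $F$. We have $x\in C_g$, so $N\subseteq C_g$; and $C_g\subseteq N$, as $g\in N$ and $N$ is convex. So $C_g=N$. If $C_g^-\ne1$, then $x\in C_g^-$, so $g\in N\subseteq C_g^-$, absurd. So $C_g^-=1$, and $N=C_g$ has only one class. This contradicts $x\ll x^y$, as both elements lie in $N$.

**Step 2: the perturbation.** Fix $\ell\ge1$, and let $\Lambda$ be the finite set of nonempty reduced words of length $\le\ell$ in two letters and their inverses. We construct a good pair $(G,N)$ and $f\in N^2$ with $w(f)\ne e$ for all $w\in\Lambda$. Start with $(F,N)$ and $f=(e,e)$. At a given stage, with a good pair $(G,N)$ and $f\in N^2$, suppose some word in $\Lambda$ vanishes at $f$, and let $u=a_1\cdots a_p$ be a shortest one. The proper nonempty contiguous subwords of $u$ are shorter words in $\Lambda$, so their values $g_1,\dots,g_m\in N$ at $f$ are $\ne e$ ($m=0$ if $p=1$). Let $G^*$ and $\varepsilon=z\in N^*$ be as in Lemma 16. Let $v$ be a letter such that $v$ or $v^{-1}$ occurs in $u$, and let $f'\in(N^*)^2$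 arise from $f$ by replacing the value $v(f)$ by $v(f)\varepsilon$.

**Step 3: how values of words change.** Let $w=a_1\cdots a_p\in\Lambda$ (here $p$ is the length of $w$). Its value at $f'$ is obtained from its value at $f$ by inserting $\varepsilon$ directly after each $a_i=v$ and $\varepsilon^{-1}$ directly before each $a_i=v^{-1}$. By the identity
$$c_0\varepsilon_1c_1\varepsilon_2c_2\cdots\varepsilon_rc_r=(c_0c_1\cdots c_r)\,\varepsilon_1^{c_1\cdots c_r}\,\varepsilon_2^{c_2\cdots c_r}\cdots\varepsilon_r^{c_r}$$
(move the $\varepsilon$'s to the right, one after the other),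
$$w(f')=w(f)\cdot\prod_i(\varepsilon^{\eta_i})^{D_i}, \tag{4}$$
the product, in increasing order of $i$, over the occurrences $a_i=v^{\eta_i}$, $\eta_i=\pm1$. Here $D_i\in G$ is the value at $f$ of the (possibly empty) suffix of $w$ starting at position $r_i$, where $r_i=i+1$ if $\eta_i=1$ and $r_i=i$ if $\eta_i=-1$.

**Step 4: nothing is lost.** Let $w(f)\ne e$. Each $\varepsilon^{D_i}$ is $\ll$ every nonidentity element of $G$, because $\varepsilon$ is and $D_i\in G$. So the product in (4) is $\ll w(f)$, and $w(f')\ne e$.

**Step 5: the word $u$ is gained.** We apply (4) to $w=u$, where $u(f)=e$: $u(f')=\prod_i(\varepsilon^{\eta_i})^{D_i}$, with at least one factor. It suffices to show that the factors have pairwise distinct classes; then $u(f')\ne e$ by Lemma 4(4). Let $i<k$ be two occurrences. Then $r_i\le i+1\le k\le r_k$ and $D_i=g'D_k$, where $g'$ is the value at $f$ of the subword of $u$ at positions $r_i,\dots,r_k-1$.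

This subword is nonempty: $r_i=r_k$ would force $r_i=i+1=k=r_k$, so $a_i=v$ and $a_{i+1}=v^{-1}$, and $u$ would not be reduced.

It is proper. Otherwise $r_i=1$ and $r_k=p+1$. Then $i=1$, $a_1=v^{-1}$, $k=p$, $a_p=v$, so $u=v^{-1}u'v$. Here $u'$ is reduced, nonempty as $u$ is reduced, shorter than $u$, and $u'(f)$ is conjugate to $u(f)=e$. This contradicts the choice of $u$.

So $g'$ is one of $g_1,\dots,g_m$ and moves $[\varepsilon]$. From $[\varepsilon]^{g'}\ne[\varepsilon]$ we get $[\varepsilon]^{D_i}=[\varepsilon]^{g'D_k}\ne[\varepsilon]^{D_k}$, as required.

**Step 6: collect a free group.** By Lemma 15(2), $(G^*,N^*)$ is good. By Steps 4 and 5, passing to it and to $f'$ strictly decreases the number of words in $\Lambda$ that vanish. After finitely many stages none vanishes. Do this for every $\ell\ge1$ and take an ultraproduct over $\ell$. It is a chain with a pair of elements at which no nonempty reduced word vanishes, since each word has length $\le\ell$ for all large $\ell$. So this chain contains a free group of rank 2, contradicting Lemma 14. $\square$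

## 10. Proof of Theorems 2 and 1

*Proof of Theorem 2.* Under the standing assumption, every element of a chain fixes every class by Lemma 17, so every chain is abelian by Lemma 10. Each member of $\mathsf V$ is representable, so it is a subdirect product of totally ordered groups. These are quotients of the member, hence belong to $\mathsf V$ and are chains. So each member of $\mathsf V$ is abelian, and $\mathsf V$ is an abelian variety. Contrapositively, a non-abelian variety of representable $\ell$-groups violates (AP\*): some span of finitely generated totally ordered groups $A\to B$, $A\to C$ of $\mathsf V$ has no amalgam in $\mathsf V$. $\square$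

*Proof of Theorem 1.* Let $\mathsf V$ be a variety of $\ell$-groups with the AP. By (iii) it consists of representable $\ell$-groups, and it satisfies (AP\*), so it is abelian by Theorem 2. Thus $\mathsf V$ is the trivial variety or the variety of all abelian $\ell$-groups. Conversely, the trivial variety has the AP trivially, and the variety of abelian $\ell$-groups has it by (i). $\square$
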